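# Bousfield classes with nonzero square and zero cube: the map $r_*:\mathbb B/J\to DL$ is not injective

## 1. A module with nonzero tensor square and zero tensor cube

Let $k$ be a field, let $R=k[v_0,v_1,v_2,\dots]$, and put
$$\bar Z_{-1}=R,\qquad \bar Z_n=R/(v_0^2,v_1^2,\dots,v_n^2)\quad(n\ge 0).$$
For a set $C\subset\mathbb N=\{0,1,2,\dots\}$ let $\bar t^{\,C}_n:\bar Z_{n-1}\to \bar Z_n$ be the projection if $n\notin C$, and the projection times $v_n$ if $n\in C$. Let $\bar W_C$ be the colimit of
$$\bar Z_{-1}\xrightarrow{\ \bar t^{\,C}_0\ }\bar Z_0\xrightarrow{\ \bar t^{\,C}_1\ }\bar Z_1\to\cdots .$$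
Everything about these modules can be computed by hand.

First, $\bar W_C\ne 0$. The element $1\in \bar Z_{-1}$ is sent to $\prod_{n\le k,\,n\in C}v_n$ in $\bar Z_k$. This is a squarefree monomial, so it is nonzero for every $k$.

Next we compute tensor products over $R$. Since $\bar Z_n$ is a quotient ring of $R$, we have $\bar Z_n\otimes_R\bar Z_n=\bar Z_n$. Tensor products commute with sequential colimits, so $\bar W_C\otimes_R\bar W_D$ is the colimit of the $\bar Z_n$ along $\bar t^{\,C}_n\otimes\bar t^{\,D}_n$. This map is the projection times $v_n^e$, where $e\in\{0,1,2\}$ counts how many of $C,D$ contain $n$. For $e=2$ it is zero, because $v_n^2=0$ in $\bar Z_n$. Therefore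
$$\bar W_C\otimes_R\bar W_D=0\ \text{ if } C\cap D \text{ is infinite},\qquad \bar W_C\otimes_R\bar W_D\cong\bar W_{C\cup D}\ \text{ if } C\cap D=\emptyset .$$

Now let $C$ be the even numbers, $D$ the odd numbers, and $X=\bar W_C\oplus\bar W_D$. Then $X\otimes X\cong\bar W_{\mathbb N}\oplus\bar W_{\mathbb N}\neq0$. But $X\otimes X\otimes X$ is a sum of copies of $\bar W_{\mathbb N}\otimes\bar W_C$ and $\bar W_{\mathbb N}\otimes\bar W_D$, so it is $0$.

Thus $X$ is nilpotent for the tensor product, but one squaring is not enough to kill it. Can a spectrum behave like this for the smash product over the sphere? A conjecture about Bousfield classes says no.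

## 2. Bousfield classes, idempotents and strange classes

Fix a prime $p$. Let $\mathcal S_p$ be the stable homotopy category of $p$-local spectra, with $p$-local sphere $S^0$.

**Definition (Bousfield class).** For $X\in\mathcal S_p$, $\langle X\rangle$ is the class of all spectra $Y$ with $X\wedge Y=0$. The collection $\mathbb B$ of Bousfield classes is a set (Ohkawa). It is ordered by $\langle X\rangle\le\langle Y\rangle\iff\langle X\rangle\supset\langle Y\rangle$.

So $\langle X\rangle\le\langle Y\rangle$ means that every $F$ with $F\wedge Y=0$ also has $F\wedge X=0$. The least element is $\langle 0\rangle$, written $0$, and the greatest is $\langle S^0\rangle$. With this order $\mathbb B$ is a complete lattice, arbitrary joins are given by wedges, and $\langle X\rangle\vee\langle Y\rangle=\langle X\vee Y\rangle$. Put $\langle X\rangle\langle Y\rangle=\langle X\wedge Y\rangle$. This product is monotone: if $\langle X\rangle\le\langle X'\rangle$ and $F\wedge X'\wedge Y=0$, then $F\wedge Y$ is killed by $X'$, hence by $X$. The product distributes over joins, because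 smash products distribute over wedges, and $xy\le x$ always holds. In general the product is not the meet: if $w\ne0$ and $w^2=0$, then the meet of $w$ with itself is $w$, while the product is $0$. Suspending $X$ does not change $\langle X\rangle$.

For example, $Y\wedge S^0/p=0$ means that $p$ acts invertibly on $Y$, so $\langle S^0/p\rangle$ consists of the rational spectra. The class $\langle H\mathbb Q\rangle$ consists of the $Y$ with $\pi_*Y\otimes\mathbb Q=0$. A spectrum in both classes is $0$, so $\langle S^0/p\rangle\vee\langle H\mathbb Q\rangle=\langle S^0\rangle$. Also $\langle S^0/p\rangle\langle H\mathbb Q\rangle=0$.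

**Definition ($DL$ and $r$).** $DL=\{x\in\mathbb B:x^2=x\}$, and $r:\mathbb B\to DL$ is $r(x)=\bigvee\{y\in DL:y\le x\}$.

It is known that $r(x)$ lies in $DL$, that it is the largest element of $DL$ below $x$, and that $r$ is order-preserving with $r(y)=y$ for $y\in DL$.

As examples, $\langle H\mathbb Q\rangle\in DL$ since $H\mathbb Q\wedge H\mathbb Q\simeq H\mathbb Q$. Also $\langle S^0/p\rangle\in DL$. To see this, note that $p:S^0/p\to S^0/p$ vanishes on the bottom cell, so it is $g\partial$ with $\partial:S^0/p\to S^1$. Hence $p^2=g\circ(p\,\partial)=0$ on $S^0/p$. If $F\wedge S^0/p\wedge S^0/p=0$, then $p$ is invertible on $F\wedge S^0/p$ while $p^2=0$ there, so $F\wedge S^0/p=0$.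

**Definition (strange classes and the quotient).** Let $H=H\mathbb F_p$, $h=\langle H\rangle$ and $J=\{c\in\mathbb B:c<h\}$. It is known that $J$ is a complete ideal: a principal down-set closed under arbitrary joins. The elements of the quotient lattice $\mathbb B/J$ are the classes $[x]$ of the congruence
$$x\sim y\iff x\vee i=y\vee i'\ \text{ for some } i,i'\in J,$$
and its join is $[x]\vee[y]=[x\vee y]$.

It is known (Hovey–Palmieri) that $r$ induces a well-defined mapping $r_*:\mathbb B/J\to DL$, $r_*([x])=r(x)$.

**Retract conjecture.** The well-defined mapping $r_*:\mathbb B/J\to DL$ is an isomorphism.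

The conjecture is posed in "Retract Problem And A Subset Admitting Complete Boolean Algebra Structure Of Monoidally Distributive Posets" (https://www.math.okayama-u.ac.jp/mjou/mjou68/_05_Kato.pdf). We first see what it says about the simplest classes.

**Lemma 1.** (i) If $c\in J$, then $ch=0$ and $c^2=0$. (ii) $[x]=[0]$ if and only if $x\in J$. (iii) If $x^k=0$ for some $k\ge1$, then $r(x)=0$.

*Proof.* (i) Let $c=\langle X\rangle<h$. If $H\wedge X\neq0$, it is an $H$-module, hence a nontrivial wedge of suspensions of $H$. Then $h=\langle H\wedge X\rangle\le\langle X\rangle=c$, a contradiction. So $ch=0$, and $c^2\le ch=0$ because $c\le h$. (ii) If $[x]=[0]$, then $x\vee i=i'$ with $i,i'\in J$, so $x\le i'$ and $x\in J$. Conversely, if $x\in J$, then $x\vee0=0\vee x$. (iii) If $y\in DL$ and $y\le x$, then $y=y^k\le x^k=0$. $\square$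

On classes in $DL$ the map $r_*$ does nothing, and on $J$ it gives $0$. The first case with content is a nilpotent class $x$. There $r_*([x])=0=r_*([0])$, so injectivity would force $x\in J$ by (ii), and then $x^2=0$ by (i). The conjecture therefore predicts that every nilpotent class has square zero, and a class that imitates the module $X$ of Section 1 refutes it. We will prove that such classes exist for every prime $p$. For $C,D\subset\mathbb N$ write $C\subset^*D$ if $C\setminus D$ is finite. For instance $\mathbb N\subset^*\{5,6,7,\dots\}$. The poset $P(\mathbb N)/\mathrm{fin}$ consists of subsets of $\mathbb N$ up to finite difference, ordered by $\subset^*$.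

**Theorem 1.** $r_*$ is surjective but not injective. There is $x\in\mathbb B$ with $x^3=0$, $x^2\neq0$, $r(x)=0$ and $x\notin J$.

**Theorem 2.** There are $p$-local spectra $W_C\neq0$, one for each $C\subset\mathbb N$, such that:

* (a) $\langle W_C\rangle\le\langle W_D\rangle$ iff $D\subset^*C$.
* (b) $W_C\wedge W_D=0$ iff $C\cap D$ is infinite.
* (c) If $C\cap D$ is finite, then $\langle W_{C\cup D}\rangle\le\langle W_C\wedge W_D\rangle$.
* (d) If $C$ is infinite, then $W_C\wedge W_C=0$, $r(\langle W_C\rangle)=0$ and $H\wedge W_C=0$. Moreover, for $C$ infinite, $\langle W_C\rangle\in J$ iff $\mathbb N\setminus C$ is finite.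
* (e) $[W_C]\le[W_D]$ in $\mathbb B/J$ iff $D\subset^*C$. So $r_*^{-1}(0)$ contains a copy of the opposite of the poset of nonzero elements of $P(\mathbb N)/\mathrm{fin}$; in particular it has at least $2^{\aleph_0}$ elements.
* (f) For each $k\ge1$ there is $x\in\mathbb B$ with $x^k\neq0$, $x^{k+1}=0$ and $r(x)=0$.

Here $[W_C]$ abbreviates $[\langle W_C\rangle]$. The third theorem says that replacing $J$ by another complete ideal does not help.

**Theorem 3.** $r$ does not preserve countable joins: there are countably many classes with $r=0$ whose join is a nonzero element of $DL$. Consequently, if $J'\subset\mathbb B$ is any nonempty down-set closed under arbitrary joins such that $r$ induces a well-defined map $\mathbb B/J'\to DL$, then this map is not injective.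

## 3. Elements of $\pi_*A$ acting as zero on an $A$-module

We work in a standard symmetric monoidal category of modules over a commutative ring spectrum $A$, and all smash products are derived. Let $a\in\pi_dA$ with $d$ even. Then $a$ acts on every $A$-module $M$ by an $A$-linear map $a:\Sigma^dM\to M$. These actions respect sums and products in $\pi_*A$ and commute with all $A$-linear maps. On $M\wedge_AN$ the action of $a$ may be computed on either factor. We say that $a$ acts as $0$ on $M$ if this map is null. Put
$$A/a=\mathrm{cofib}(a:\Sigma^dA\to A),\qquad M/a=M\wedge_AA/a=\mathrm{cofib}(a:\Sigma^dM\to M).$$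
The composite $\Sigma^dM\xrightarrow{a}M\to M/a$ is null. If $a$ is injective on $\pi_*M$, the long exact sequence gives $\pi_*(M/a)=\pi_*M/a\,\pi_*M$.

**Lemma 2.** Let $\pi_*A$ be concentrated in even degrees and let $a\in\pi_dA$ be a non-zero-divisor. Then $a$ acts as $0$ on $A/a$, hence on every $M\wedge_AA/a$.

*Proof.* Consider the cofiber sequence $\Sigma^dA\xrightarrow{a}A\xrightarrow{u}A/a\xrightarrow{\partial}\Sigma^{d+1}A$. The action $a:\Sigma^d(A/a)\to A/a$ satisfies $a\circ u=u\circ a=0$. So it factors through $\Sigma^d\partial:\Sigma^d(A/a)\to\Sigma^{2d+1}A$, by an $A$-linear map $\Sigma^{2d+1}A\to A/a$, that is, by an element $g\in\pi_{2d+1}(A/a)$. The odd homotopy of $A/a$ lies between $\pi_{\mathrm{odd}}A=0$ and the kernel of $a$ on $\pi_*A$, which is $0$. Hence $g=0$. On $M\wedge_AA/a$ compute the action on the second factor. $\square$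

For instance, on $MU_{(p)}/p^2$ the element $p^2$ acts as $0$, while $p$ does not, because $\pi_0=\mathbb Z/p^2$.

**Lemma 3.** If $y_1,\dots,y_s\in\pi_*A$ (of even degrees) act as $0$ on $M$, then $M\to M\wedge_AA/y_1\wedge_A\cdots\wedge_AA/y_s$ is a split monomorphism of $A$-modules.

*Proof.* The map $M\to M/y_1$ is the cofiber of a null map. So the identity of $M$ extends over $M/y_1$, and this extension is a retraction. Next, $y_2$ acts as $0$ on $M/y_1=M\wedge_AA/y_1$, computed on the factor $M$. So $M/y_1\to M/y_1\wedge_AA/y_2$ splits by the same argument. Continue. $\square$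

The telescope $\mathrm{tel}\,X_k$ of a sequence $X_0\to X_1\to\cdots$ is its homotopy colimit, and $\pi_*(\mathrm{tel}\,X_k)=\operatorname{colim}\pi_*X_k$. For example, the telescope of $S^0\xrightarrow{p}S^0\xrightarrow{p}\cdots$ has homotopy $\pi_*S^0\otimes\mathbb Q$.

**Lemma 4.** If $X=\mathrm{tel}\,X_k$ and $Y=\mathrm{tel}\,Y_l$, then for every spectrum $F$ we have $\pi_*(F\wedge X\wedge Y)=\operatorname{colim}_k\pi_*(F\wedge X_k\wedge Y_k)$. The same holds with $X\wedge_AY$ for towers of $A$-modules.

*Proof.* Smash products commute with telescopes in each variable, so the left side is $\operatorname{colim}_k\operatorname{colim}_l\pi_*(F\wedge X_k\wedge Y_l)$. This is the colimit of a commuting system of groups indexed by $\mathbb N\times\mathbb N$, and the diagonal is cofinal. $\square$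

## 4. The elements $v_n$ on the two sides of $E\wedge E$

Let $E=MU_{(p)}$, so $\pi_*E=\mathbb Z_{(p)}[x_1,x_2,\dots]$ with $|x_i|=2i$. Let $F_E$ be its formal group law, and let $v_n\in\pi_{2(p^n-1)}E$ be the coefficient of $x^{p^n}$ in $[p]_{F_E}(x)$. So $v_0=p$.

**Lemma 5.** For $n\ge1$ we may take $x_{p^n-1}=v_n$.

*Proof.* Let $m=p^n-1\geq1$. Divide $\pi_*E$ by the decomposables and by the indecomposables of degrees other than $2m$. The result is $\mathbb Z_{(p)}\oplus\mathbb Z_{(p)}a$ with $a^2=0$, where $a$ generates the indecomposables in degree $2m$. By Lazard and Quillen, $F_E$ becomes $x+y+aC(x,y)$ with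
$$C=\tfrac1p\big((x+y)^{m+1}-x^{m+1}-y^{m+1}\big),$$
up to a $p$-local unit that we absorb in $a$. We claim that $[k](x)=kx+a\frac{k^{m+1}-k}{p}x^{m+1}$. This holds for $k=1$. Since $a^2=0$,
$$[k+1](x)=(k+1)x+\tfrac ap\Big(k^{m+1}-k+(k+1)^{m+1}-k^{m+1}-1\Big)x^{m+1},$$
which is the formula for $k+1$. For $k=p$ the coefficient of $x^{p^n}$ is $a(p^m-1)$, and $p^m-1$ is a $p$-local unit. So $v_n$ generates the indecomposables in degree $2m$ over $\mathbb Z_{(p)}$. $\square$

**Lemma 6 (Landweber).** Let $f,g:\pi_*E\to R$ be ring maps with $f_*F_E$ and $g_*F_E$ strictly isomorphic. Then for every $n$,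
$$(f(v_0),\dots,f(v_{n-1}))=(g(v_0),\dots,g(v_{n-1}))=:I_n\quad\text{and}\quad f(v_n)\equiv g(v_n)\ \text{mod}\ I_n .$$

*Proof.* We use induction on $n$. For $n=0$ we have $I_0=0$ and $f(v_0)=p=g(v_0)$. Let $n\ge1$. The statement for $n-1$ gives $I_{n-1}+(f(v_{n-1}))=I_{n-1}+(g(v_{n-1}))$, so the two ideals $I_n$ agree. Also $p\in I_n$, so $R/I_n$ is an $\mathbb F_p$-algebra.

**Step 1.** *We show that a homomorphism with zero derivative at $0$ is a power series in $x^p$.* Let $\varphi:G\to G'$ be a homomorphism of formal group laws over an $\mathbb F_p$-algebra with $\varphi'(0)=0$. Differentiate $\varphi(G(x,y))=G'(\varphi(x),\varphi(y))$ in $y$ at $y=0$, writing $G_2$ for the derivative in the second variable. This gives $\varphi'(x)G_2(x,0)=G'_2(\varphi(x),0)\varphi'(0)=0$. Since $G_2(x,0)=1+\cdots$ is invertible, $\varphi'=0$. So only exponents divisible by $p$ occur, and $\varphi(x)=\psi(x^p)$. Let $G^{(p)}$ be $G$ with its coefficients raised to the $p$-th power, so that $G(x,y)^p=G^{(p)}(x^p,y^p)$. Then $\psi(G^{(p)}(x^p,y^p))=G'(\psi(x^p),\psi(y^p))$, so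 $\psi$ is a homomorphism $G^{(p)}\to G'$.

**Step 2.** *We find the leading term of the $p$-series over $R/I_n$.* Start with $\varphi=[p]_{f_*F_E}$. Its derivative at $0$ is $f(v_0)=0$, so $\varphi(x)=\psi(x^p)$ with $\psi'(0)=f(v_1)$. If $n\ge2$, this vanishes as well, and we repeat. After $n$ applications,
$$[p]_{f_*F_E}(x)=f(v_n)x^{p^n}+\text{higher terms},$$
and likewise for $g$.

**Step 3.** *We compare the two leading coefficients.* Let $\theta(x)=x+\cdots$ be the strict isomorphism. The coefficients of $x^{p^n}$ in $\theta([p]_{f_*F_E}(x))=[p]_{g_*F_E}(\theta(x))$ over $R/I_n$ are $f(v_n)$ and $g(v_n)$. $\square$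

**Lemma 7.** (i) Lemma 6 applies to the two units $\eta_L,\eta_R:\pi_*E\to\pi_*(E\wedge E)$. (ii) Every $v_n$, $n\ge0$, maps to $0$ in $\pi_*(H\wedge E)$.

*Proof.* Two complex orientations of one ring spectrum give strictly isomorphic formal group laws. Applied to the two orientations of $E\wedge E$, this is (i). On $H\wedge E$ the formal group law coming from $E$ is strictly isomorphic, by some $\theta$, to the additive one coming from $H$. Since $\pi_*(H\wedge E)$ is an $\mathbb F_p$-algebra, its $p$-series is $\theta^{-1}(p\,\theta(x))=0$. This gives (ii). $\square$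

## 5. Squares in every degree, and the cross term at $p=2$

The obvious plan is to copy Section 1, with $E$ in place of $R$ and with the same exponents: smash together the $E/v_n^2$, and at stage $n\in C$ multiply by $v_n$ before projecting. Over $E$ this behaves well. But we need the smash product over the sphere. There, multiplication by $v_n$ on both factors of $Z_{n-1}\wedge Z_{n-1}$ is the action of $ab\in\pi_*(E\wedge E)$, where $a=\eta_L(v_n)$ and $b=\eta_R(v_n)$. By Lemma 7(i), $b=a+\varepsilon$ with $\varepsilon\in I_n$. Hence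
$$ab=a^2+a\varepsilon .$$
The term $a^2$ dies in the next stage, and the question is whether the cross term $a\varepsilon$ dies too. For $n=0$ it does, since $\varepsilon=0$ and $ab=p^2$. For $n=1$ and $p=2$ it does not, as we now check.

Let $p=2$, $A=E\wedge E$, $Z_0'=E/4$, $Z_1'=E/4\wedge_EE/v_1^2$, and let $t:Z_0'\to Z_1'$ be multiplication by $v_1$ followed by the canonical map (suspension suppressed). Recall that $\pi_*A=\pi_*E[b_1,b_2,\dots]$ (with $\pi_*E$ acting through $\eta_L$), where $\theta(x)=x+b_1x^2+\cdots$ is the strict isomorphism between the two formal group laws. The coefficient of $x^2$ in $\theta([2]_L(x))=[2]_R(\theta(x))$ gives $a+4b_1=2b_1+b$. So $b=a+2b_1$ and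
$$ab=a^2+2ab_1,\qquad b^2=a^2+4ab_1+4b_1^2 .$$
The sequence $4,a^2$ is regular in $\pi_*A$, because $v_1$ is a polynomial generator. So $\pi_*(Z_1'\wedge E)=\pi_*A/(4,a^2)$, and $2ab_1\ne0$ there. By Lemma 2, applied to $A$ and the elements $4$ and $a^2$, both act as $0$ on the $A$-module $Z'_1\wedge E$. Hence so does $b^2$. By Lemma 3, the map $Z'_1\wedge E\to(Z_1'\wedge E)\wedge_AA/4\wedge_AA/b^2=Z_1'\wedge Z_1'$ is a split monomorphism. The element $1\in\pi_0(Z'_0\wedge Z_0')$ is sent by $t\wedge t$ to the image of $ab$, that is, of $2ab_1$. This is nonzero, so $t\wedge t$ is not null. The argument of Section 1 stops here: a stage $n\in C\cap D$ need no longer kill everything.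

The cross term suggests the cure. On $Z_{n-1}\wedge Z_{n-1}$ the element $\varepsilon$ is nilpotent, because it lies in the ideal of $v_0,\dots,v_{n-1}$, which are nilpotent there. So let us multiply by a power $v_n^{q_n}$ and then divide by $v_n^{q_n+1}$. Expand
$$a^qb^q=a^q(a+\varepsilon)^q,\qquad q=q_n .$$
Every term contains $a^{q+1}$ except $a^q\varepsilon^q$. We only need $\varepsilon^{q_n}$ to act as $0$. A monomial in $v_0,\dots,v_{n-1}$ with all exponents at most $q_0,\dots,q_{n-1}$ has degree at most $\sum_{i<n}q_i$, so it is enough that $q_n>\sum_{i<n}q_i$. Starting from $q_0=1$ and taking the smallest value each time gives $q_n=2^n$. In the example above, with $q_1=2$, we have $a^2b^2=a^4+4a^3b_1+4a^2b_1^2$. On $Z'_0\wedge Z_0'$ the last two terms act as $0$ because $4$ does, and $a^4$ is killed by dividing by $a^3$.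

## 6. The towers with exponents $2^n$

Let $q_n=2^n$, $K_n=E/v_n^{q_n+1}$, $u_n:E\to K_n$ the canonical map, and $d_n=|v_n^{q_n}|$. Let $G=\{j\ge1:j+1\text{ is not a power of }p\}=\{j_1<j_2<\cdots\}$, and let $B$ be the telescope of
$$B_s=E/x_{j_1}\wedge_E\cdots\wedge_EE/x_{j_s}$$
along the canonical maps. Put
$$Z_{-1}=B,\qquad Z_k=B\wedge_EK_0\wedge_E\cdots\wedge_EK_k,\qquad U_n=\mathrm{id}\wedge u_n:Z_{n-1}\to Z_n .$$
Let $1_k:E\to Z_k$ be the canonical map, so that $U_n1_{n-1}=1_n$.

The factor $B$ removes the generators other than the $v_n$. It is needed only for the statement in Theorem 2(d) about cofinite sets. If one replaces $B$ by $E$, the arguments in Sections 6 to 8 go through, with the polynomial generators $x_j$, $j\in G$, left in the homotopy and the claims about killing $x_j$ omitted.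

For $C\subset\mathbb N$ let $t_n^C:Z_{n-1}\to Z_n$ be $U_n$ if $n\notin C$, and let it be $U_n\circ v_n^{q_n}:Z_{n-1}\to\Sigma^{-d_n}Z_n$ if $n\in C$. Define $W_C$ as the telescope of the sequence of $E$-modules (suspensions suppressed)
$$Z_{-1}\xrightarrow{t_0^C}Z_0\xrightarrow{t_1^C}Z_1\to\cdots .$$
It is an $E$-module, hence a $p$-local spectrum.

**Lemma 8.** (i) For $k\ge0$,
$$\pi_*Z_k=(\mathbb Z/p^2)[v_1,v_2,\dots]/(v_1^{q_1+1},\dots,v_k^{q_k+1}).\tag{1}$$
(ii) The elements $x_j$ ($j\in G$) and $v_i^{q_i+1}$ ($0\le i\le k$) act as $0$ on the $E$-module $Z_k$. (iii) If $C$ and $D$ differ by a finite set, then $W_C\simeq\Sigma^sW_D$ for some $s$. (iv) $W_C\ne0$ for every $C$.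

*Proof.* (i) By Lemma 5 the elements $x_j$ ($j\in G$), $v_0^{q_0+1}=p^2$, $v_1^{q_1+1}$, $v_2^{q_2+1},\dots$ form a regular sequence in $\pi_*E$. So each cofiber simply divides the homotopy by the next element.

(ii) For $v_i^{q_i+1}$ this is Lemma 2, because $K_i$ is a smash factor of $Z_k$ over $E$. Let $j=j_t\in G$. For $s\ge t$ let $B_s'$ be the smash product $B_s$ with the factor $E/x_j$ omitted, and let $B'$ be the telescope of the $B_s'$. For $s\ge t$ we have $B_s\cong E/x_j\wedge_EB'_s$, compatibly with the canonical maps. So $B\simeq E/x_j\wedge_EB'$. Thus $E/x_j$ is a smash factor of $Z_k$, and Lemma 2 applies. For $k=-1$ the statement concerns only the $x_j$, and the same proof works.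

(iii) The two towers agree from some stage on, up to a fixed suspension.

(iv) The image of $1\in\pi_0Z_{-1}$ in $\pi_*Z_k$ is $\prod_{n\le k,\,n\in C}v_n^{q_n}$, where $v_0^{q_0}=p$. By (1) this is nonzero for every $k\ge0$. $\square$

## 7. Vanishing when $C\cap D$ is infinite

**Lemma 9.** If $C\cap D$ is infinite, then $W_C\wedge W_D=0$.

*Proof.* **Step 1.** *We reduce to a statement about one stage.* By Lemma 4 with $F=S^0$, $\pi_*(W_C\wedge W_D)$ is the colimit of the $\pi_*(Z_n\wedge Z_n)$ along $t_n^C\wedge t_n^D$, up to suspension. If infinitely many of these maps are null, the colimit is $0$. So it suffices that $t_n^C\wedge t_n^D$ is null for each $n\in C\cap D$. Fix such an $n$. Let $q=q_n=2^n$, $A=E\wedge E$, $a=\eta_L(v_n)$, $b=\eta_R(v_n)$, and let $M=Z_{n-1}\wedge Z_{n-1}$, an $A$-module. Then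
$$t_n^C\wedge t_n^D=(U_n\wedge U_n)\circ(a^qb^q).\tag{2}$$

**Step 2.** *We show that the difference of $a$ and $b$ has zero $q$-th power on $M$.* By Lemmas 6 and 7(i), $b=a+\varepsilon$ with $\varepsilon$ in the ideal generated by $w_i=\eta_L(v_i)$, $0\le i<n$. For $n=0$ this says $\varepsilon=0$. By Lemma 8(ii), applied to the left factor, $w_i^{q_i+1}$ acts as $0$ on $M$ for $0\le i<n$. Now $\varepsilon^q$ is a combination of monomials of degree $2^n$ in $w_0,\dots,w_{n-1}$. Each of these has some exponent at least $q_i+1$, because $\sum_{i<n}q_i=2^n-1$. Hence $\varepsilon^q$ acts as $0$ on $M$.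

**Step 3.** *We pull $a^{q+1}$ out of $a^qb^q$.* In the binomial expansion the term $j=q$ acts as $0$ by Step 2. So on $M$
$$a^qb^q=a^q(a+\varepsilon)^q=\sum_{j=0}^{q-1}\binom qj a^{2q-j}\varepsilon^j=a^{q+1}c,\qquad c=\sum_{j=0}^{q-1}\binom qj a^{q-1-j}\varepsilon^j .$$

**Step 4.** *We use the target to kill $a^{q+1}$.* We have $(U_n\wedge U_n)\circ a^{q+1}=(U_n\circ v_n^{q+1})\wedge U_n$. This is null, since $U_n$ is the canonical map $Z_{n-1}\to Z_{n-1}/v_n^{q+1}$. Composing with the action of $c$, we see that (2) is null. $\square$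

## 8. Nonvanishing when $C\cap D$ is finite

In Section 1 the product $\bar W_C\otimes\bar W_D$ for disjoint sets was $\bar W_{C\cup D}$ itself. For spectra, $Z_k\wedge_EZ_k$ is larger than $Z_k$, and $W_C\wedge W_D$ is a smash product over the sphere, not over $E$. What remains is an inequality of Bousfield classes. To prove it we pass from the sphere to $E$ and then detect $W_{C\cup D}$ inside $W_C\wedge_EW_D$.

**Lemma 10.** If $C\cap D$ is finite, then $\langle W_{C\cup D}\rangle\le\langle W_C\wedge W_D\rangle$. In particular $W_C\wedge W_D\neq0$.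

*Proof.* Removing the finite set $C\cap D$ from $D$ changes neither $C\cup D$ nor, by Lemma 8(iii), the class $\langle W_D\rangle$. So assume $C\cap D=\emptyset$. Let $F$ be a spectrum with $F\wedge W_C\wedge W_D=0$. We must show $F\wedge W_{C\cup D}=0$.

**Step 1.** *We replace the smash product over the sphere by the one over $E$.* The spectrum $W_C\wedge_EW_D$ is the geometric realization of the bar construction with terms $W_C\wedge E^{\wedge s}\wedge W_D$. After smashing with $F$ every term is $0$, so
$$F\wedge(W_C\wedge_EW_D)=0.\tag{3}$$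

**Step 2.** *We map the tower of $W_{C\cup D}$ to the tower of $W_C\wedge_EW_D$.* Let $j_k=\mathrm{id}\wedge1_k:Z_k=Z_k\wedge_EE\to Z_k\wedge_EZ_k$. We claim
$$j_n\circ t_n^{C\cup D}=(t_n^C\wedge_Et_n^D)\circ j_{n-1}.\tag{4}$$
First, $(U_n\wedge_EU_n)\circ j_{n-1}=U_n\wedge_E(U_n1_{n-1})=U_n\wedge_E1_n=j_n\circ U_n$. This is (4) if $n\notin C\cup D$. If $n\in C\cup D$, then $n$ lies in exactly one of $C$ and $D$. So $t_n^C\wedge_Et_n^D=(U_n\wedge_EU_n)\circ v_n^{q_n}$, where the action may be computed on either factor. By $E$-linearity $v_n^{q_n}$ moves past $j_{n-1}$, and we get $(U_n\wedge_EU_n)\circ j_{n-1}\circ v_n^{q_n}=j_n\circ U_n\circ v_n^{q_n}=j_n\circ t_n^{C\cup D}$.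

**Step 3.** *We show that $F\wedge j_k$ is injective on $\pi_*$, so that the map of towers loses nothing.* The second factor $Z_k$ of the target is the telescope of the modules $L_s=B_s\wedge_EK_0\wedge_E\cdots\wedge_EK_k$, and $1_k$ factors as $E\to L_s\to Z_k$ compatibly in $s$. Now $L_s$ is a smash product over $E$ of modules $E/y$, where each $y$ is some $x_j$ with $j\in G$ or some $v_i^{q_i+1}$ with $i\le k$. All these $y$ act as $0$ on the first factor $Z_k$, by Lemma 8(ii). By Lemma 3, $Z_k\to Z_k\wedge_EL_s$ is a split monomorphism, so it is injective on $\pi_*(F\wedge-)$. Finally, $\pi_*(F\wedge(Z_k\wedge_EZ_k))=\operatorname{colim}_s\pi_*(F\wedge(Z_k\wedge_EL_s))$, and a sequential colimit of injective maps out of a fixed group is injective.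

**Step 4.** *We conclude $F\wedge W_{C\cup D}=0$.* Let $z\in\pi_*(F\wedge W_{C\cup D})$ be represented by $z_k\in\pi_*(F\wedge Z_k)$. By Lemma 4 and (3), the colimit of the groups $\pi_*(F\wedge(Z_l\wedge_EZ_l))$ along $t_l^C\wedge_Et_l^D$ is $0$. So the image of $(F\wedge j_k)(z_k)$ in $\pi_*(F\wedge(Z_l\wedge_EZ_l))$ vanishes for some $l\ge k$. By (4) this image is $(F\wedge j_l)(z_l)$, where $z_l$ is the image of $z_k$ in the tower of $W_{C\cup D}$. By Step 3, $z_l=0$, so $z=0$.

For the last statement take $F=S^0$. If $W_C\wedge W_D=0$, then $W_{C\cup D}=0$, contradicting Lemma 8(iv). $\square$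

## 9. The class of $W_{\mathrm{even}}\vee W_{\mathrm{odd}}$ (proof of Theorem 1)

The map $r_*$ is surjective, since $r_*([y])=r(y)=y$ for $y\in DL$.

Let $C$ be the set of even and $D$ the set of odd natural numbers. Put $w=\langle W_C\rangle$, $w'=\langle W_D\rangle$ and $x=w\vee w'$. By Lemma 9, $w^2=w'^2=0$. Hence
$$x^2=w^2\vee ww'\vee w'^2=ww',\qquad x^3=w^2w'\vee ww'^2=0 .$$
By Lemma 10, $x^2=\langle W_C\wedge W_D\rangle\neq0$. By Lemma 1(iii), $r(x)=0$. By Lemma 1(i), every element of $J$ has square $0$, so $x\notin J$. By Lemma 1(ii), $[x]\neq[0]$. But $r_*([x])=r(x)=0=r_*([0])$, so $r_*$ is not injective. This proves Theorem 1, and the retract conjecture is false for every prime $p$. $\blacksquare$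

## 10. The classes $\langle W_C\rangle$ and the order $\subset^*$ (proof of Theorem 2)

We have $W_C\neq0$ by Lemma 8(iv). Part (b) is Lemmas 9 and 10 together, and (c) is Lemma 10.

**Part (a).** *We compare two towers that differ only by extra multiplications.* Suppose $D\subset^*C$. By Lemma 8(iii) we may replace $D$ by $D\cap C$, so assume $D\subset C$. Let $F\wedge W_D=0$, and let $z_k\in\pi_*(F\wedge Z_k)$ represent an element of $\pi_*(F\wedge W_C)$. Since $\pi_*(F\wedge W_D)=0$, the $D$-transition $Z_k\to Z_l$ kills $z_k$ for some $l$. By $E$-linearity, the $C$-transition $Z_k\to Z_l$ is the $D$-transition followed by multiplication by $\prod_{k<n\le l,\,n\in C\setminus D}v_n^{q_n}$, so it kills $z_k$ as well. Hence $F\wedge W_C=0$, and $\langle W_C\rangle\le\langle W_D\rangle$.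

Conversely, suppose $T=D\setminus C$ is infinite. Then $T\cap D=T$ is infinite and $T\cap C=\emptyset$. By (b), $W_T\wedge W_D=0$ but $W_T\wedge W_C\neq0$. So $\langle W_C\rangle\not\le\langle W_D\rangle$.

**Part (d), the vanishing statements.** *We show that $W_C$, for $C$ infinite, is invisible to $r$ and to $H$.* By (b), $W_C\wedge W_C=0$, so $r(\langle W_C\rangle)=0$ by Lemma 1(iii). For $n\in C$ the map $H\wedge t_n^C$ factors through multiplication by $v_n^{q_n}$ on the $(H\wedge E)$-module $H\wedge Z_{n-1}$. This is $0$ by Lemma 7(ii). Infinitely many transitions of the tower $H\wedge Z_n$ vanish, so $H\wedge W_C=0$.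

**Part (d), infinite complement.** *We show that $\langle W_C\rangle\notin J$ if $D=\mathbb N\setminus C$ is infinite.* By the previous step $H\wedge W_D=0$. But $C\cap D=\emptyset$, so $W_C\wedge W_D\ne0$ by (b). So $W_D$ is killed by $H$ and not by $W_C$. Thus $\langle W_C\rangle\not\le h$, and $\langle W_C\rangle\notin J$.

**Part (d), finite complement.** *We show that $\langle W_C\rangle<h$ if $\mathbb N\setminus C$ is finite, by bounding the homotopy of $W_{\mathbb N}$ above.* By Lemma 8(iii) we may take $C=\mathbb N$. At stage $k\ge0$ the module in the tower is $\Sigma^{-D_k}Z_k$ with $D_k=\sum_{n\le k}d_n$. Consider a monomial in $\pi_*Z_k$, as in (1). If it is divisible by some $v_n$ with $n>k$, it maps to $0$ at stage $n$, since there it acquires the factor $v_n^{q_n+1}$. The remaining nonzero monomials are $\prod_{1\le n\le k}v_n^{\alpha_n}$ with $\alpha_n\le q_n$, and they have degree at most $D_k$. After desuspension by $D_k$ they lie in degrees at most $0$. So $\pi_iW_{\mathbb N}=0$ for $i>0$. Also $p^2\pi_*W_{\mathbb N}=0$.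

Write $W_{\mathbb N}=\mathrm{hocolim}_j\,\tau_{\ge-j}W_{\mathbb N}$. The homotopy of $\tau_{\ge-j}W_{\mathbb N}$ lies in degrees from $-j$ to $0$, so this spectrum is a finite iterated extension of suspensions of spectra $H\mathcal A$ with $\mathcal A$ an abelian group, $p^2\mathcal A=0$. The exact sequence $0\to p\mathcal A\to \mathcal A\to \mathcal A/p\mathcal A\to0$ has $\mathbb F_p$-vector spaces at both ends, so $H\mathcal A$ is an extension of two wedges of copies of $H$. Hence $H\wedge Y=0$ implies $H\mathcal A\wedge Y=0$, then $\tau_{\ge-j}W_{\mathbb N}\wedge Y=0$ for all $j$, and then $W_{\mathbb N}\wedge Y=0$. So $\langle W_{\mathbb N}\rangle\le h$. Since $H\wedge W_{\mathbb N}=0$ while $H\wedge H\neq0$, the inequality is strict. Thus $\langle W_{\mathbb N}\rangle$ is a nonzero element of $J$.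

**Part (e).** *We show that dividing by $J$ does not change the order of part (a).* If $D\subset^*C$, then $\langle W_C\rangle\le\langle W_D\rangle$ by (a), so $[W_C]\le[W_D]$. Conversely, let $T=D\setminus C$ be infinite and suppose $[W_C]\le[W_D]$, that is, $[W_C]\vee[W_D]=[W_D]$. Then $\langle W_C\rangle\vee\langle W_D\rangle\vee i=\langle W_D\rangle\vee i'$ with $i,i'\in J$. So
$$\langle W_C\rangle\le\langle W_D\rangle\vee i'.$$
Multiply by $\langle W_T\rangle$. We have $\langle W_D\rangle\langle W_T\rangle=0$ by (b), since $T\cap D=T$ is infinite. Also $i'\langle W_T\rangle\le h\langle W_T\rangle=0$ by (d). So $W_C\wedge W_T=0$, which contradicts (b) because $C\cap T=\emptyset$.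

Hence $[W_C]=[W_D]$ exactly when $C$ and $D$ differ by a finite set. For $C$ infinite, $r_*([W_C])=r(\langle W_C\rangle)=0$ by (d). So the infinite sets modulo finite difference, with the opposite order, embed in $r_*^{-1}(0)$. Since $|P(\mathbb N)/\mathrm{fin}|=2^{\aleph_0}$, the fiber $r_*^{-1}(0)$ has at least $2^{\aleph_0}$ elements.

**Part (f).** *We obtain every order of nilpotency by using more summands.* Let $C_1,\dots,C_k$ be pairwise disjoint infinite subsets of $\mathbb N$ and $x=\bigvee_i\langle W_{C_i}\rangle$. Expand $x^{k+1}$: by the pigeonhole principle each term repeats a factor $\langle W_{C_i}\rangle$, and $\langle W_{C_i}\rangle^2=0$ by (b). So $x^{k+1}=0$, and $r(x)=0$ by Lemma 1(iii). By iterating (c),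
$$x^k\ge\langle W_{C_1}\wedge\cdots\wedge W_{C_k}\rangle\ge\langle W_{C_1\cup C_2}\wedge W_{C_3}\wedge\cdots\wedge W_{C_k}\rangle\ge\cdots\ge\langle W_{C_1\cup\cdots\cup C_k}\rangle\neq0 .$$
This completes the proof of Theorem 2. $\blacksquare$

## 11. A binary tree of sets and an idempotent join (proof of Theorem 3)

**Step 1.** *We build countably many classes with $r=0$ whose join is idempotent.* For a finite binary word $s$ let $C_s$ be the set of $n\in\mathbb N$ whose binary expansion, read from the last digit (and continued by zeros), starts with $s$. So $C_\emptyset=\mathbb N$, $C_0$ is the set of even and $C_1$ the set of odd numbers. Each $C_s$ is infinite, and $C_s=C_{s0}\sqcup C_{s1}$. Let $y=\bigvee_s\langle W_{C_s}\rangle$, a countable join. By Theorem 2(c),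
$$\langle W_{C_s}\rangle\le\langle W_{C_{s0}}\wedge W_{C_{s1}}\rangle\le y^2\quad\text{for every } s .$$
So $y\le y^2\le y$, and $y\in DL$. Also $y\ne0$, so $r(y)=y\neq0$. But $r(\langle W_{C_s}\rangle)=0$ for every $s$ by Theorem 2(d). So $r$ does not preserve this countable join.

**Step 2.** *We show that no complete ideal $J'$ can absorb these classes.* Let $J'$ be a nonempty down-set closed under arbitrary joins such that $r$ induces a well-defined map on $\mathbb B/J'$, and suppose this map is injective. From $r(\langle W_{C_s}\rangle)=0=r(0)$ we get $[W_{C_s}]=[0]$ in $\mathbb B/J'$. So $\langle W_{C_s}\rangle\vee i=i'$ with $i,i'\in J'$, and $\langle W_{C_s}\rangle\le i'$ lies in the down-set $J'$. This holds for every $s$, and $J'$ is closed under joins, so $y\in J'$. Since $0\in J'$, the equality $y\vee0=0\vee y$ shows $[y]=[0]$. Well-definedness now gives $y=r(y)=r(0)=0$, which contradicts $y\neq0$. $\blacksquare$
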